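\title{Fourier operators factor through Hilbert space}

\begin{abstract}
A bounded operator $T\colon E\to F$ between complex Banach spaces is a Fourier operator if $\mathfrak{F}\otimes T$ is bounded from $L_2(\mathbb{R})\otimes E$ to $L_2(\mathbb{R})\otimes F$ in the Bochner norms, where $\mathfrak{F}$ is the Fourier transform. We prove that $T$ is a Fourier operator if and only if it factors through a Hilbert space, and that the norm of $\mathfrak{F}\otimes T$ equals the factorization norm $\gamma_2(T)$. The same identity holds for the Fourier transform of every infinite locally compact abelian group. The proof passes from the Fourier matrices of finite abelian groups to arbitrary unitary matrices by compressing to disjointly supported vectors and taking limits.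
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

All Banach spaces are complex, inner products are linear in the first variable, and $\mathfrak{L}(E,F)$ is the space of bounded linear operators from $E$ to $F$. For a measure $\mu$, let $L_2(\mu)\otimes_{\Delta_2}E$ be the algebraic tensor product $L_2(\mu)\otimes E$ with the norm of the Bochner space $L_2(\mu,E)$,
\[
\Big\|\sum_k f_k\otimes x_k\Big\|=\Big(\int\Big\|\sum_k f_k(t)x_k\Big\|^2d\mu(t)\Big)^{1/2}.
\]
Let $\mathfrak{F}$ be the Fourier transform on $L_2(\mathbb{R})$, a unitary operator by Plancherel's theorem. An operator $T\in\mathfrak{L}(E,F)$ is a \emph{Fourier operator}, written $T\in\mathfrak{L}_{\mathfrak{F}}(E,F)$, if $\mathfrak{F}\otimes T\colon L_2(\mathbb{R})\otimes_{\Delta_2}E\to L_2(\mathbb{R})\otimes_{\Delta_2}F$ is continuous, that is, if there is $c\ge0$ with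
\begin{equation}\label{eq:plancherel}
\Big\|\sum_k\mathfrak{F}f_k\otimes Tx_k\Big\|\le c\,\Big\|\sum_k f_k\otimes x_k\Big\|
\end{equation}
for all finite families $f_k\in L_2(\mathbb{R})$, $x_k\in E$. The least such $c$ is $\mathbf{L}_{\mathfrak{F}}(T)$, and we put $\mathbf{L}_{\mathfrak{F}}(T)=\infty$ if there is none. Thus $\mathbf{L}_{\mathfrak{F}}(T)$ is the best constant in a vector-valued Plancherel inequality: take an $E$-valued function, transform it, apply $T$ pointwise, and measure the result in $F$. A single tensor $f\otimes x$ gives $\|T\|\le\mathbf{L}_{\mathfrak{F}}(T)$. We use $\hat f(t)=\int f(u)e^{-2\pi iut}\,du$. The other unitary normalizations differ from this one by a map $g\mapsto\lambda^{1/2}g(\pm\lambda\,\cdot\,)$, which is isometric on $L_2(\mathbb{R},F)$, so $\mathbf{L}_{\mathfrak{F}}(T)$ does not depend on the choice.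

Let $\mathfrak{L}_2$ be the ideal of operators $T=BA$ with $A\in\mathfrak{L}(E,H)$, $B\in\mathfrak{L}(H,F)$ and $H$ a Hilbert space, and let $\gamma_2(T)$ be the infimum of $\|A\|\,\|B\|$ over all such factorizations ($\gamma_2(T)=\infty$ if there is none). These operators are Fourier operators, for a reason that has nothing to do with Fourier analysis: for \emph{every} unitary $V\colon L_2(\mu)\to L_2(\nu)$,
\begin{equation}\label{eq:easy}
\|V\otimes T\colon L_2(\mu)\otimes_{\Delta_2}E\to L_2(\nu)\otimes_{\Delta_2}F\|\le\gamma_2(T).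
\end{equation}
Indeed, $V\otimes T=(\mathrm{id}\otimes B)(V\otimes\mathrm{id}_H)(\mathrm{id}\otimes A)$. The outer factors act pointwise and have norms at most $\|B\|$ and $\|A\|$. The middle factor is isometric, because an element of $L_2(\mu)\otimes H$ can be written as $\sum f_k\otimes e_k$ with orthonormal $e_k$, and its squared norm is then $\sum\|f_k\|^2$. So $\|T\|\le\mathbf{L}_{\mathfrak{F}}(T)\le\gamma_2(T)$ always. All three numbers coincide when $T$ has rank one or when $E$ or $F$ is a Hilbert space, since then $\gamma_2(T)\le\|T\|$.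

For identity operators the converse is a theorem of Kwapie\'n: a complex Banach space $E$ is isomorphic to a Hilbert space if and only if $\mathrm{id}_E$ is a Fourier operator. The operator version of this theorem is the following question, posed in \cite{TN}: \emph{does every Fourier operator factor through a Hilbert space; in other words, is $\mathfrak{L}_{\mathfrak{F}}\subset\mathfrak{L}_2$?} The answer is yes, and the norms agree.

\begin{theorem}\label{thm:line}
An operator $T\in\mathfrak{L}(E,F)$ is a Fourier operator if and only if it factors through a Hilbert space, and $\mathbf{L}_{\mathfrak{F}}(T)=\gamma_2(T)$. Thus $\mathfrak{L}_{\mathfrak{F}}=\mathfrak{L}_2$ isometrically.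
\end{theorem}

For $T=\mathrm{id}_E$ this is Kwapie\'n's theorem in the sharp form $\|\mathfrak{F}\otimes\mathrm{id}_E\|=\gamma_2(\mathrm{id}_E)$: if $\mathrm{id}_E=BA$, then $\|x\|\le\|B\|\,\|Ax\|$, so $A$ is an isomorphism of $E$ onto a closed subspace of $H$.

The real line plays no special role. Let $G$ be a locally compact abelian (LCA) group and $\widehat G$ its dual group, the LCA group of continuous homomorphisms $\chi$ from $G$ to the unit circle. Fix a Haar measure on $G$ and put $\hat f(\chi)=\int_G f(u)\overline{\chi(u)}\,du$ for $f\in L_1(G)$. By Plancherel's theorem there is exactly one Haar measure on $\widehat G$, the \emph{dual measure}, for which $f\mapsto\hat f$ extends from $L_1(G)\cap L_2(G)$ to a unitary $\mathfrak{F}_G\colon L_2(G)\to L_2(\widehat G)$. Let $L_G(T)\in[0,\infty]$ be the norm of $\mathfrak{F}_G\otimes T\colon L_2(G)\otimes_{\Delta_2}E\to L_2(\widehat G)\otimes_{\Delta_2}F$, so that $L_{\mathbb{R}}(T)=\mathbf{L}_{\mathfrak{F}}(T)$. Multiplying the Haar measure of $G$ by $\lambda$ multiplies $\hat f$ by $\lambda$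 and the dual measure by $\lambda^{-1}$, hence both squared norms in the analogue of \eqref{eq:plancherel} by $\lambda$. So $L_G(T)$ depends only on $G$ and $T$.

\begin{theorem}\label{thm:lca}
For every infinite LCA group $G$ and every $T\in\mathfrak{L}(E,F)$ one has $L_G(T)=\gamma_2(T)$.
\end{theorem}

For finite $G$ the number $L_G(T)$ is finite for every bounded $T$, and the identity fails (Example~\ref{ex:ell1}). Theorem~\ref{thm:line} is proved first and does not depend on Theorem~\ref{thm:lca}.

\subsection{The difficulty and the plan}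

For a scalar matrix $A=(A_{\omega'\omega})$ with rows indexed by a finite set $\Omega'$ and columns by a finite set $\Omega$, let $\|A\otimes T\|$ be the least $c$ such that
\begin{equation}\label{eq:matrixnorm}
\sum_{\omega'\in\Omega'}\Big\|\sum_{\omega\in\Omega}A_{\omega'\omega}Tx_\omega\Big\|^2\le c^2\sum_{\omega\in\Omega}\|x_\omega\|^2\qquad\text{for all }x_\omega\in E .
\end{equation}
A Hahn--Banach argument (Proposition~\ref{prop:criterion}) together with \eqref{eq:easy} shows that $\gamma_2(T)=\sup_U\|U\otimes T\|$, where $U$ runs over all unitary matrices of all sizes. So the question is whether an inequality for the single unitary $\mathfrak{F}$ forces the same inequality for all unitary matrices.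

Kwapie\'n's theorem suggests that it does, but there is a reason to hesitate. For $T=\mathrm{id}_E$ estimates can be composed, $\|AB\otimes\mathrm{id}_E\|\le\|A\otimes\mathrm{id}_E\|\,\|B\otimes\mathrm{id}_E\|$, so that new matrices can be built as products of matrices already under control. For $T\colon E\to F$ this is impossible: after one application of $A\otimes T$ the vectors lie in $F$, where nothing is assumed. The hypothesis can be used only once, and what it controls, after discretization, are the Fourier matrices of finite abelian groups, which are very special unitaries: all their entries have the same modulus.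

What remains are operations on the scalar side that cost nothing. The main one is compression of a matrix to vectors with disjoint supports (Lemma~\ref{lem:basic}). In addition, \emph{tensor} powers of a Fourier matrix are again Fourier matrices, of product groups. The idea of the proof is to convert tensor products into matrix products by compression. Theorem~\ref{thm:line} follows from the chain
\begin{equation}\label{eq:chain}
\gamma_2(T)\le\sup_U\|U\otimes T\|\le\sup_{d\ge1}L_{\mathbb{Z}_2^d}(T)\le L_{\mathbb{R}}(T)\le\gamma_2(T),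
\end{equation}
where $\mathbb{Z}_m=\mathbb{Z}/m\mathbb{Z}$. The second inequality is the heart of the matter and occupies Sections~\ref{sec:rotation}--\ref{sec:unitary}. The first is proved in Section~\ref{sec:criterion}, the third in Section~\ref{sec:transfer}, and the last is \eqref{eq:easy}. Section~\ref{sec:lca} treats general groups.

\section{Compression to disjointly supported vectors}\label{sec:matrix}

Fix $T\in\mathfrak{L}(E,F)$. We identify a matrix $A\in\mathbb{C}^{\Omega'\times\Omega}$ with the operator $\ell_2(\Omega)\to\ell_2(\Omega')$ given by $A_{\omega'\omega}=\langle Ae_\omega,e_{\omega'}\rangle$, where $(e_\omega)$ is the unit vector basis. The identity matrix on $\ell_2(S)$ is $I_S$. A \emph{disjoint family} is a finite family of unit vectors of $\ell_2(\Omega)$ with pairwise disjoint supports in $\Omega$. If $(f_j)$ is a disjoint family in $\ell_2(\Omega)$ and $(g_i)$ is one in $\ell_2(\Omega')$, the matrix $(\langle Af_j,g_i\rangle)_{ij}$ is a \emph{compression} of $A$.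

\begin{lemma}\label{lem:basic}
Let $A\in\mathbb{C}^{\Omega'\times\Omega}$.
\begin{enumerate}
\item[(a)] The map $A\mapsto\|A\otimes T\|$ is a seminorm on $\mathbb{C}^{\Omega'\times\Omega}$, and $\|A\otimes T\|\le\|T\|\big(\sum|A_{\omega'\omega}|^2\big)^{1/2}$. In particular it is continuous.
\item[(b)] $\|(A\otimes I_S)\otimes T\|\le\|A\otimes T\|$ for every finite set $S$.
\item[(c)] $\|C\otimes T\|\le\|A\otimes T\|$ for every compression $C$ of $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The number $\|A\otimes T\|$ is the norm of an operator between $\ell_2$-sums of copies of $E$ and of $F$ that depends linearly on $A$. The bound is the Cauchy--Schwarz inequality in each row.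

(b) The matrix $A\otimes I_S$ is block diagonal. Given vectors $x_{\omega,\sigma}$, apply \eqref{eq:matrixnorm} to $(x_{\omega,\sigma})_\omega$ for each fixed $\sigma\in S$ and sum over $\sigma$.

(c) Let $C_{ij}=\langle Af_j,g_i\rangle$ and $x_j\in E$. Put $X(\omega)=\sum_jf_j(\omega)x_j$. At each $\omega$ at most one term is nonzero, so $\sum_\omega\|X(\omega)\|^2=\sum_j\|f_j\|^2\|x_j\|^2=\sum_j\|x_j\|^2$. Put $Y(\omega')=\sum_\omega A_{\omega'\omega}TX(\omega)=\sum_j(Af_j)(\omega')\,Tx_j$. Then $\sum_{\omega'}Y(\omega')\overline{g_i(\omega')}=\sum_jC_{ij}Tx_j$, and the Cauchy--Schwarz inequality on the support of $g_i$ gives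
\[
\Big\|\sum_jC_{ij}Tx_j\Big\|^2\le\sum_{\omega'\in\operatorname{supp}g_i}\|Y(\omega')\|^2 .
\]
The supports of the $g_i$ are disjoint, so the sum over $i$ is at most $\sum_{\omega'}\|Y(\omega')\|^2\le\|A\otimes T\|^2\sum_j\|x_j\|^2$.
\end{proof}

Let $G$ be a finite abelian group. Then $|\widehat G|=|G|$, and $\sum_{u\in G}\chi(u)=0$ for every character $\chi\ne1$. The measure $|G|^{-1/2}\cdot(\text{counting measure})$, taken on both $G$ and $\widehat G$, gives a dual pair, and the common factor cancels from the inequality that defines $L_G(T)$. Hence $L_G(T)=\|\mathfrak{F}_G\otimes T\|$ in the sense of \eqref{eq:matrixnorm}, where $\mathfrak{F}_G$ is the unitary \emph{Fourier matrix}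
\[
(\mathfrak{F}_Ga)(\chi)=|G|^{-1/2}\sum_{u\in G}a(u)\overline{\chi(u)},\qquad\mathfrak{F}_G\colon\ell_2(G)\to\ell_2(\widehat G).
\]
The characters of $G\times G'$ are the products $\chi(u)\chi'(u')$, so $\mathfrak{F}_{G\times G'}=\mathfrak{F}_G\otimes\mathfrak{F}_{G'}$. Lemma~\ref{lem:basic}(a) gives $L_G(T)\le|G|^{1/2}\|T\|$.

\begin{example}\label{ex:ell1}
Let $T=\mathrm{id}_{\ell_1}$, let $G$ be a finite abelian group, and let $(x_u)_{u\in G}$ be distinct unit basis vectors of $\ell_1$. Each vector $|G|^{-1/2}\sum_u\overline{\chi(u)}x_u$ has norm $|G|^{1/2}$, so the left side of \eqref{eq:matrixnorm} is $|G|^2$, while $\sum_u\|x_u\|^2=|G|$. Hence $L_G(\mathrm{id}_{\ell_1})=|G|^{1/2}$, and $\gamma_2(\mathrm{id}_{\ell_1})=\infty$ by \eqref{eq:easy}. No single finite group detects the failure of factorization, but groups of growing order do.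
\end{example}

The example also shows that disjointness in Lemma~\ref{lem:basic}(c) cannot be relaxed to orthogonality. Every unitary $U$ has the form $U_{ij}=\langle Ie_j,U^*e_i\rangle$ with the orthonormal families $(e_j)$ and $(U^*e_i)$, and $\|I\otimes T\|=\|T\|$, whereas $\|U\otimes T\|$ can be much larger than $\|T\|$.

\section{A small rotation and its powers}\label{sec:rotation}

The goal of this section and the next two is the second inequality in \eqref{eq:chain}, in a form that also serves Theorem~\ref{thm:lca}.

\begin{proposition}\label{prop:key}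
Let $G_*$ be a finite abelian group with $|G_*|\ge2$ and suppose that $L_{G_*^d}(T)\le L$ for all $d\ge1$. Then $\|U\otimes T\|\le L$ for every $n$ and every unitary $U\in\mathbb{C}^{n\times n}$.
\end{proposition}

The condition $|G_*|\ge2$ makes the orders $|G_*^d|$ unbounded. For the trivial group the hypothesis reads $\|T\|\le L$, and the conclusion fails by Example~\ref{ex:ell1}.

A unitary matrix is a product of many matrices close to the identity, so we first look for such a matrix among the compressions of a Fourier matrix. Let $G_0$ have order $m\ge2$, with neutral elements $0\in G_0$ and $\hat0\in\widehat{G_0}$. The Fourier matrix sends $\delta_0$ to a constant function and constant functions to multiples of $\delta_{\hat0}$. So it maps the plane spanned by $\delta_0$ and $\mathbf{1}_{G_0\setminus0}$ onto the plane spanned by $\delta_{\hat0}$ and $\mathbf{1}_{\widehat{G_0}\setminus\hat0}$, and both planes have disjointly supported bases. For large $m$ almost all the mass of $\mathfrak{F}_{G_0}\delta_0$ lies off $\hat0$, so the matrix is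 close to the identity if the second basis is listed in the opposite order and suitable phases are inserted. Put
\[
s=m^{-1/2},\qquad c=\sqrt{1-1/m},\qquad v=v_m=\begin{pmatrix}c&is\\ is&c\end{pmatrix},
\]
with rows and columns indexed by $\{0,1\}$. The tensor power $v^{\otimes K}$ acts on $\ell_2(\{0,1\}^K)$ and has entries $v^{\otimes K}(a',a)=\prod_{k=1}^Kv(a'_k,a_k)$.

\begin{lemma}\label{lem:rotation}
If $G_0$ is an abelian group of order $m\ge2$ and $K\ge1$, then $v_m^{\otimes K}$ is a compression of $\mathfrak{F}_{G_0^K}$.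
\end{lemma}

\begin{proof}
Write $\mathfrak{F}_0=\mathfrak{F}_{G_0}$ and let
\[
\varphi_0=\delta_0,\quad\varphi_1=\frac{-i}{\sqrt{m-1}}\mathbf{1}_{G_0\setminus0},\qquad\psi_0=\frac1{\sqrt{m-1}}\mathbf{1}_{\widehat{G_0}\setminus\hat0},\quad\psi_1=-i\,\delta_{\hat0}.
\]
Both $(\varphi_0,\varphi_1)$ and $(\psi_0,\psi_1)$ are disjoint families. Since $m^{-1/2}\mathbf{1}_{\widehat{G_0}\setminus\hat0}=c\psi_0$ and $\delta_{\hat0}=i\psi_1$,
\[
\mathfrak{F}_0\varphi_0=m^{-1/2}\mathbf{1}=c\psi_0+s\delta_{\hat0}=c\psi_0+is\psi_1 .
\]
Since $\mathfrak{F}_0\mathbf{1}=\sqrt m\,\delta_{\hat0}$,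
\[
\mathfrak{F}_0\mathbf{1}_{G_0\setminus0}=\sqrt m\,\delta_{\hat0}-(c\psi_0+s\delta_{\hat0})=\frac{m-1}{\sqrt m}\,\delta_{\hat0}-\frac{\sqrt{m-1}}{\sqrt m}\,\psi_0 ,
\]
and multiplication by $-i/\sqrt{m-1}$ gives $\mathfrak{F}_0\varphi_1=is\psi_0+c\psi_1$. Thus $\langle\mathfrak{F}_0\varphi_a,\psi_{a'}\rangle=v(a',a)$ for $a,a'\in\{0,1\}$.

For $a\in\{0,1\}^K$ let $\varphi_a=\varphi_{a_1}\otimes\cdots\otimes\varphi_{a_K}$ and $\psi_a=\psi_{a_1}\otimes\cdots\otimes\psi_{a_K}$. These are unit vectors supported on product sets. Two different indices differ in some coordinate $k$, where the $k$-th factors of the supports are disjoint, so both families are disjoint. Finally $\mathfrak{F}_{G_0^K}=\mathfrak{F}_0^{\otimes K}$ gives $\langle\mathfrak{F}_{G_0^K}\varphi_a,\psi_{a'}\rangle=\prod_kv(a'_k,a_k)$.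
\end{proof}

Under the hypothesis of Proposition~\ref{prop:key}, apply the lemma to $G_0=G_*^j$, for which $G_0^K=G_*^{jK}$. By Lemma~\ref{lem:basic}(c),
\begin{equation}\label{eq:tensorpowers}
\|v_m^{\otimes K}\otimes T\|\le L\qquad\text{for all }K\ge1\text{ and all }m=|G_*|^j,\ j\ge1 .
\end{equation}
This is all that the rest of the proof of Proposition~\ref{prop:key} uses about the Fourier transform. The next example is the smallest case in which a tensor power turns into a matrix power.

\begin{example}\label{ex:rotation}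
Let $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. Since $X^2=I$, we have $v=c+isX=e^{i\vartheta X}$ with $\vartheta=\arcsin s$. We claim that \eqref{eq:tensorpowers} implies $\|e^{itX}\otimes T\|\le L$ for all $t>0$.

Take $K=2$ first, and let $f_0=(e_{00}+e_{11})/\sqrt2$, $f_1=(e_{01}+e_{10})/\sqrt2$, a disjoint family in $\ell_2(\{0,1\}^2)$. We have
\[
v\otimes v=c^2\,I\otimes I+ics\,(X\otimes I+I\otimes X)-s^2\,X\otimes X .
\]
Both $X\otimes I$ and $I\otimes X$ interchange $f_0$ and $f_1$, and $X\otimes X$ fixes them. So $(v\otimes v)f_0=(c^2-s^2)f_0+2icsf_1$ and $(v\otimes v)f_1=2icsf_0+(c^2-s^2)f_1$. The compression of $v\otimes v$ to $(f_0,f_1)$ is $(c^2-s^2)+2icsX=v^2$.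

For general $K$ let $f_0,f_1$ be the normalized indicator functions of the two fibers of the parity map $a\mapsto a_1+\cdots+a_K\bmod2$ on $\{0,1\}^K$. Then $v^{\otimes K}=\prod_{k=1}^K(c+isX_k)$, where $X_k$ flips the $k$-th coordinate. Each $X_k$ interchanges $f_0$ and $f_1$, so the compression is $v^K=e^{iK\vartheta X}$. As $m\to\infty$ the angle $\vartheta$ tends to $0$, so $K\vartheta\to t$ for $K=\lfloor t/\vartheta\rfloor$, and Lemma~\ref{lem:basic}(c),(a) gives the claim.
\end{example}

\section{Exponentials of class averages}\label{sec:class}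

In Example~\ref{ex:rotation} all the factors were the same matrix $c+isX$. To reach general unitaries one would like to multiply factors $c+is\,\pi(g_k)$, where the $\pi(g_k)$ are permutation matrices of different involutions $g_k$. Let a finite group $\Gamma$ act on a finite set $\Omega$ and let $\pi(h)e_\omega=e_{h\omega}$. Then $\pi$ extends linearly to a homomorphism from the group algebra $\mathbb{C}[\Gamma]$, the algebra of formal sums $\sum_h\alpha_hh$ with the product of $\Gamma$, to the matrices on $\ell_2(\Omega)$. For $g^2=1$,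
\begin{equation}\label{eq:onestep}
\tfrac12\sum_{a,a'\in\{0,1\}}v(a',a)\,g^{a'-a}=\tfrac12\big(2c+isg+isg^{-1}\big)=c+isg .
\end{equation}
The natural replacement for the parity map is $(a,\theta)\mapsto g_1^{a_1}\cdots g_K^{a_K}\theta$ from $\{0,1\}^K\times\Omega$ to $\Omega$. As the computation below shows, compressing $v^{\otimes K}\otimes I_\Omega$ to its fibers produces the \emph{nested} words $g_1^{a_1'}\cdots g_K^{a_K'}g_K^{-a_K}\cdots g_1^{-a_1}$. For $K=2$, summing the inner pair by \eqref{eq:onestep} leaves
\[
\tfrac12\sum_{a,a'}v(a',a)\,g_1^{a'}(c+isg_2)g_1^{-a}=c^2+icsg_1+\tfrac{ics}2\,(g_2+g_1g_2g_1)-\tfrac{s^2}2\,(g_1g_2+g_2g_1).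
\]
This is $(c+isg_1)(c+isg_2)$ when $g_1$ and $g_2$ commute. When they do not, the inner factor is trapped between powers of $g_1$, and half of $g_2$ is replaced by a conjugate. The remedy is to make the inner factor central, so that it can be pulled out of the nest. To achieve this we insert free group elements $\gamma_k$ into the word and average over them. The price is that only one matrix is exponentiated, the average of $\pi$ over the conjugacy class of an involution.

\begin{lemma}\label{lem:class}
Assume \eqref{eq:tensorpowers}. Let a finite group $\Gamma$ act on a finite set $\Omega$, let $g\in\Gamma$ with $g^2=1$, and put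
\[
\zeta=\frac1{|\Gamma|}\sum_{\gamma\in\Gamma}\gamma g\gamma^{-1}\in\mathbb{C}[\Gamma],\qquad z=\pi(\zeta).
\]
Then $\|e^{itz}\otimes T\|\le L$ for all $t>0$.
\end{lemma}

\begin{proof}
Let $p=|\Gamma|$, and fix $m=|G_*|^j$ and $K\ge1$.

\emph{The compression.} Let $B=v^{\otimes K}\otimes I_{\Gamma^K\times\Omega}$, acting on $\ell_2(\{0,1\}^K\times\Gamma^K\times\Omega)$. By \eqref{eq:tensorpowers} and Lemma~\ref{lem:basic}(b), $\|B\otimes T\|\le L$. For $a\in\{0,1\}^K$, $\gamma\in\Gamma^K$ and $\theta\in\Omega$ put
\[
h(a,\gamma)=\gamma_1g^{a_1}\gamma_2g^{a_2}\cdots\gamma_Kg^{a_K}\in\Gamma,\qquad\beta(a,\gamma,\theta)=h(a,\gamma)\theta\in\Omega .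
\]
For each pair $(a,\gamma)$ the fiber $\beta^{-1}(\omega)$ contains exactly one point $(a,\gamma,\theta)$, namely the one with $\theta=h(a,\gamma)^{-1}\omega$. So every fiber has $(2p)^K$ points, and $f_\omega=(2p)^{-K/2}\mathbf{1}_{\beta^{-1}(\omega)}$, $\omega\in\Omega$, is a disjoint family. Let $A_{\omega'\omega}=\langle Bf_\omega,f_{\omega'}\rangle$. The entry of $B$ at $(a',\gamma',\theta'),(a,\gamma,\theta)$ vanishes unless $\gamma'=\gamma$ and $\theta'=\theta$, so
\begin{align*}
A_{\omega'\omega}&=(2p)^{-K}\sum_{\gamma}\sum_{a,a'}v^{\otimes K}(a',a)\sum_\theta\mathbf{1}[h(a,\gamma)\theta=\omega]\;\mathbf{1}[h(a',\gamma)\theta=\omega']\\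
&=(2p)^{-K}\sum_{\gamma}\sum_{a,a'}v^{\otimes K}(a',a)\;\mathbf{1}[h(a',\gamma)h(a,\gamma)^{-1}\omega=\omega'].
\end{align*}
The last indicator is the $(\omega',\omega)$ entry of $\pi\big(h(a',\gamma)h(a,\gamma)^{-1}\big)$. Hence $A=\pi(\mu_K)$ with
\[
\mu_K=(2p)^{-K}\sum_{\gamma\in\Gamma^K}\ \sum_{a,a'\in\{0,1\}^K}\ \prod_{k=1}^Kv(a'_k,a_k)\;h(a',\gamma)h(a,\gamma)^{-1}\in\mathbb{C}[\Gamma].
\]

\emph{The nest collapses: $\mu_K=(c+is\zeta)^K$.} We use induction on $K$, starting from $\mu_0=1$. Conjugation by an element of $\Gamma$ permutes the terms of $\zeta$, so $\zeta$ is central in $\mathbb{C}[\Gamma]$, and by the induction hypothesis so is $\mu_{K-1}$. Write $h(a,\gamma)=\gamma_1g^{a_1}\tilde h$ and $h(a',\gamma)=\gamma_1g^{a'_1}\tilde h'$, where $\tilde h,\tilde h'$ are the words of length $K-1$ in the remaining variables. The same $\gamma_1$ occurs in both words, so $h(a',\gamma)h(a,\gamma)^{-1}=\gamma_1g^{a_1'}\,\tilde h'\tilde h^{-1}\,g^{-a_1}\gamma_1^{-1}$. Summation over the remaining variables replaces $\tilde h'\tilde h^{-1}$ by $\mu_{K-1}$,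 and with \eqref{eq:onestep},
\begin{align*}
\mu_K&=\frac1{2p}\sum_{\gamma_1}\sum_{a_1,a_1'}v(a_1',a_1)\,\gamma_1g^{a_1'}\mu_{K-1}g^{-a_1}\gamma_1^{-1}\\
&=\mu_{K-1}\cdot\frac1p\sum_{\gamma_1}\gamma_1(c+isg)\gamma_1^{-1}=\mu_{K-1}(c+is\zeta).
\end{align*}
By Lemma~\ref{lem:basic}(c), $\|(c+isz)^K\otimes T\|\le L$.

\emph{The limit.} Each $\pi(\gamma g\gamma^{-1})$ is a unitary equal to its inverse, so $z$ is self-adjoint with $\|z\|\le1$. Unlike $c+isX$, the matrix $c+isz$ need not be unitary, and this is where small angles are needed. For $\lambda\in[-1,1]$ we have $|c+is\lambda|^2=c^2+s^2\lambda^2\le1$ and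
\[
|c+is\lambda-e^{is\lambda}|\le(1-c)+|1+is\lambda-e^{is\lambda}|\le s^2+\tfrac12s^2,
\]
because $1-c=s^2/(1+c)$. For complex numbers $\alpha,\alpha'$ of modulus at most $1$ one has $|\alpha^K-\alpha'^K|\le K|\alpha-\alpha'|$. Take $K=\lfloor t/s\rfloor$, which is at least $1$ for large $m$. Then
\[
|(c+is\lambda)^K-e^{it\lambda}|\le\tfrac32Ks^2+|Ks-t|\le\tfrac32ts+s .
\]
By the spectral theorem, $\|(c+isz)^K-e^{itz}\|\le(\frac32t+1)\,m^{-1/2}\to0$ as $j\to\infty$. The size $|\Omega|\times|\Omega|$ of these matrices does not depend on $m$, so Lemma~\ref{lem:basic}(a) gives $\|e^{itz}\otimes T\|\le L$.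
\end{proof}

\section{Arbitrary unitary matrices}\label{sec:unitary}

The matrices $e^{itz}$ commute with all of $\pi(\Gamma)$, and a given unitary $U$ has no such symmetry. A second compression breaks the symmetry. The starting point is that a swap, compressed to a fixed state of one factor, is a projection. If $S$ swaps the factors of $\mathbb{C}^n\otimes\mathbb{C}^n$, $u$ is a unit vector and $P_u\eta=\langle\eta,u\rangle u$, then
\[
\langle S(\eta\otimes u),\eta'\otimes u\rangle=\langle u,\eta'\rangle\langle\eta,u\rangle=\langle P_u\eta,\eta'\rangle .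
\]
This is a compression in our sense, since the vectors $e_j\otimes u$ have disjoint supports whatever $u$ is. Now let $U=\exp(i\sum_j\phi_jP_{u_j})$ with an orthonormal basis $(u_j)$. Attach to $\mathbb{C}^n$ a large number $r$ of auxiliary factors, $r_j$ of them in the state $u_j$, and let $J$ be the sum of the swaps of the original factor with each auxiliary one. Then $J$ compresses to $\sum_jr_jP_{u_j}$. Compression does not commute with exponentiation, but we shall see that $u_j$ tensored with the auxiliary state is an eigenvector of $J$ with eigenvalue $r_j$ up to an error $\sqrt r$. With $r_j\approx M\phi_j$ the operator $e^{iJ/M}$ therefore produces the phases $e^{i\phi_j}$ up to an error of order $M^{-1/2}$. Finally, $J$ is not a class sum, but the sum $Z$ of \emph{all} swaps is. The difference $Z-J$ commutes with $J$ and acts only on the auxiliary factors, so it can be absorbed into the output family of the compression.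

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $Uu_j=e^{i\phi_j}u_j$ with an orthonormal basis $(u_j)_{j=1}^n$ of $\mathbb{C}^n$ and $\phi_j\in(0,2\pi]$. Let $M$ be an integer with $M\phi_j\ge1$ for all $j$, and put
\[
\tau=1/M,\qquad r_j=\lfloor M\phi_j\rfloor\ge1,\qquad r=r_1+\cdots+r_n\le2\pi nM .
\]

\emph{The class sum.} Let $\Omega=\{1,\dots,n\}^{\{0,\dots,r\}}$, so that $\ell_2(\Omega)=(\mathbb{C}^n)^{\otimes(r+1)}$ with $e_\omega=e_{\omega(0)}\otimes\cdots\otimes e_{\omega(r)}$. The symmetric group $\Gamma$ of $\{0,\dots,r\}$ acts by $(\gamma\omega)(k)=\omega(\gamma^{-1}k)$, and the transposition $(k\,l)$ acts as the operator $S_{kl}$ that swaps the tensor factors $k$ and $l$. Let $g=(0\,1)$. The conjugates $\gamma g\gamma^{-1}=(\gamma0\;\gamma1)$ run through all $\binom{r+1}2$ transpositions equally often, so $z=\binom{r+1}2^{-1}Z$ with $Z=\sum_{0\le k<l\le r}S_{kl}$. Lemma~\ref{lem:class} with $t=\tau\binom{r+1}2$ gives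
\begin{equation}\label{eq:Z}
\|e^{i\tau Z}\otimes T\|\le L .
\end{equation}

\emph{The compression.} Write $Z=J+Z'$ with $J=\sum_{k=1}^rS_{0k}$ and $Z'=\sum_{1\le k<l\le r}S_{kl}$. Since $Z$ commutes with $\pi(\Gamma)$, it commutes with $Z'$. Hence $J=Z-Z'$ commutes with $Z'$, and $e^{i\tau Z}=e^{i\tau Z'}e^{i\tau J}$. Also $Z'=I\otimes Z''$ with a self-adjoint $Z''$ on $(\mathbb{C}^n)^{\otimes r}$. Let
\[
\Phi=u_1^{\otimes r_1}\otimes\cdots\otimes u_n^{\otimes r_n},\qquad\Phi'=e^{i\tau Z''}\Phi ,
\]
two unit vectors of $(\mathbb{C}^n)^{\otimes r}$, and define isometries $V\eta=\eta\otimes\Phi$ and $V'\eta=\eta\otimes\Phi'$ on $\mathbb{C}^n$, so that $e^{i\tau Z'}V=V'$. Put $U_M=V'^*e^{i\tau Z}V$, whose entries are $\langle e^{i\tau Z}(e_j\otimes\Phi),e_i\otimes\Phi'\rangle$. The vectors $e_j\otimes\Phi$ and $e_j\otimes\Phi'$ are supported in $\{\omega:\omega(0)=j\}$, so $U_M$ is a compression of $e^{i\tau Z}$, and $\|U_M\otimes T\|\le L$ by \eqref{eq:Z} and Lemma~\ref{lem:basic}(c).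

\emph{Convergence.} Let $w_j=Vu_j=u_j\otimes\Phi$, an element of the orthonormal basis $\mathcal{B}$ of all tensor products of the vectors $u_1,\dots,u_n$. For the $r_j$ indices $k$ at which the factor of $\Phi$ is $u_j$ we have $S_{0k}w_j=w_j$. For each of the other $r-r_j$ indices $k$, the vector $S_{0k}w_j$ belongs to $\mathcal{B}$ and has the factor $u_j$ in position $k$. For two such indices $k\ne k'$, the vector $S_{0k'}w_j$ keeps in position $k$ the original factor, which is not $u_j$. So these $r-r_j$ basis vectors are distinct, and their sum $(J-r_j)w_j$ has norm $\sqrt{r-r_j}\le\sqrt r$. The operator $J$ is self-adjoint and $|e^{i\tau\lambda}-e^{i\tau r_j}|\le\tau|\lambda-r_j|$ for real $\lambda$. Expanding $w_j$ in eigenvectors of $J$ gives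
\[
\|e^{i\tau J}w_j-e^{i\tau r_j}w_j\|\le\tau\|(J-r_j)w_j\|\le\tau\sqrt r\le\sqrt{2\pi n/M}.
\]
Apply the contraction $V'^*e^{i\tau Z'}$, which sends $e^{i\tau J}w_j$ to $U_Mu_j$ and $w_j$ to $V'^*V'u_j=u_j$. Since $|\tau r_j-\phi_j|\le1/M$,
\[
\|U_Mu_j-Uu_j\|\le\sqrt{2\pi n/M}+1/M .
\]
Thus $U_M\to U$ in $\mathbb{C}^{n\times n}$ as $M\to\infty$, and $\|U\otimes T\|\le L$ by Lemma~\ref{lem:basic}(a).
\end{proof}

\section{From unitary matrices to a factorization}\label{sec:criterion}

A factorization $T=BA$ with $\|A\|\le L$ and $\|B\|\le1$ comes from a positive Hermitian form on $E$ whose diagonal $q$ satisfies $\|Ty\|^2\le q(y)\le L^2\|y\|^2$. For $y\in E$ let $N_y$ be the function $\xi\mapsto|\xi(y)|^2$ on the dual space $E^*$. For any real-linear functional $\ell$ on the span of these functions, $y\mapsto\ell(N_y)$ is the diagonal of a Hermitian form. So only two families of linear inequalities for $\ell$ have to be met, and this is a task for the Hahn--Banach theorem: a sublinear function $\Pi$ on a real vector space (finite, subadditive, positively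 homogeneous) dominates some linear functional.

\begin{proposition}[Kwapie\'n's criterion]\label{prop:criterion}
If $\|U\otimes T\|\le L$ for all $n$ and all unitary $U\in\mathbb{C}^{n\times n}$, then $\gamma_2(T)\le L$.
\end{proposition}

\begin{proof}
\emph{Contractions.} A contraction $a\in\mathbb{C}^{n\times n}$ has a singular value decomposition $a=U_1\operatorname{diag}(s_j)U_2$ with $s_j\in[0,1]$. Each $s_j$ is the average of the unimodular numbers $s_j\pm i(1-s_j^2)^{1/2}$, so $a$ is the average of two unitaries, and $\|a\otimes T\|\le L$ by Lemma~\ref{lem:basic}(a). A rectangular contraction becomes a square one when zero rows or columns are added, and it is a compression of the latter to unit basis vectors. So the bound holds for it too.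

\emph{A domination inequality.} For finite families $(x_j)_{j\in J}$ and $(y_i)_{i\in I}$ in $E$ we claim that
\begin{equation}\label{eq:domination}
\sum_iN_{y_i}\le\sum_jN_{x_j}\ \text{ on }E^*\quad\Longrightarrow\quad\sum_i\|Ty_i\|^2\le L^2\sum_j\|x_j\|^2 .
\end{equation}
The hypothesis says that $(\xi(x_j))_j\mapsto(\xi(y_i))_i$ is a well-defined linear contraction from the subspace $\{(\xi(x_j))_j:\xi\in E^*\}$ of $\ell_2(J)$ to $\ell_2(I)$. Extend it by zero on the orthogonal complement to a contraction $a=(a_{ij})$. Then $\xi(y_i)=\xi\big(\sum_ja_{ij}x_j\big)$ for all $\xi$, so $y_i=\sum_ja_{ij}x_j$ because $E^*$ separates points, and $\|a\otimes T\|\le L$ gives the claim.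

\emph{The functional.} Let $W$ be the real span of $\{N_y:y\in E\}$. Call a pair of finite, possibly empty, families $(x_j),(y_i)$ \emph{admissible} for $w\in W$ if $w+\sum_iN_{y_i}\le\sum_jN_{x_j}$. Its \emph{value} is $L^2\sum_j\|x_j\|^2-\sum_i\|Ty_i\|^2$. Let $\Pi(w)$ be the infimum of the values of the pairs admissible for $w$.
\begin{itemize}
\item Admissible pairs exist: if $w=\sum_k\lambda_kN_{x_k}$, drop the terms with $\lambda_k<0$ and use $\lambda N_x=N_{\sqrt\lambda\,x}$ for $\lambda\ge0$.
\item Every pair admissible for $0$ has nonnegative value by \eqref{eq:domination}, and the empty pair has value $0$. So $\Pi(0)=0$.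
\item Concatenating a pair admissible for $w$ with one admissible for $w'$ gives a pair admissible for $w+w'$, and the values add. With $w'=-w$ and a fixed second pair this shows $\Pi(w)>-\infty$. In general it shows $\Pi(w+w')\le\Pi(w)+\Pi(w')$.
\item Multiplying all vectors by $\sqrt\lambda$ shows $\Pi(\lambda w)=\lambda\Pi(w)$ for $\lambda>0$.
\end{itemize}
Let $\ell\le\Pi$ be real-linear on $W$ and put $q(y)=\ell(N_y)$. The pair with the single vector $x_1=y$ and no $y_i$ is admissible for $N_y$, so $q(y)\le L^2\|y\|^2$. The pair with no $x_j$ and the single vector $y_1=y$ is admissible for $-N_y$, so $-q(y)\le-\|Ty\|^2$. Therefore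
\begin{equation}\label{eq:sandwich}
\|Ty\|^2\le q(y)\le L^2\|y\|^2\qquad(y\in E).
\end{equation}

\emph{The Hilbert space.} The functions in $W$ are real, so $\ell_{\mathbb{C}}(w+iw')=\ell(w)+i\ell(w')$ is a well-defined complex-linear functional on $W+iW$, and $\ell_{\mathbb{C}}(\bar w)=\overline{\ell_{\mathbb{C}}(w)}$. By polarization, $\xi(x)\overline{\xi(y)}=\frac14\sum_{k=0}^3i^kN_{x+i^ky}(\xi)$, so the function $\xi\mapsto\xi(x)\overline{\xi(y)}$ lies in $W+iW$. It is linear in $x$, conjugate linear in $y$, and passes to its complex conjugate when $x$ and $y$ are interchanged. Hence $[x,y]=\ell_{\mathbb{C}}\big(\xi\mapsto\xi(x)\overline{\xi(y)}\big)$ is a Hermitian form on $E$ with $[y,y]=q(y)\ge0$. By the Cauchy--Schwarz inequality $E_0=\{q=0\}$ is a subspace and the form is an inner product on $E/E_0$. Let $H$ be the completion and $A\colon E\to H$ the canonical map. The right half of \eqref{eq:sandwich} gives $\|A\|\le L$. The left half shows that $Ax\mapsto Tx$ is well defined and contractive on the dense subspace $A(E)$, so it extends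 to $B\colon H\to F$ with $\|B\|\le1$ and $T=BA$.
\end{proof}

\section{From the line to finite groups}\label{sec:transfer}

It remains to extract the Fourier matrices of finite groups from the Fourier transform on $\mathbb{R}$ without losing a constant. One remark is used repeatedly. Since $\|\sum f_k\otimes x_k\|\le\sum\|f_k\|\,\|x_k\|$ and $\mathfrak{F}_G$ is isometric, both sides of the inequality that defines $L_G(T)$ are continuous in the $f_k$. So it suffices to test it with $f_k$ in a dense subspace of $L_2(G)$, for instance $L_1(G)\cap L_2(G)$, or the finitely supported functions if $G$ is discrete. The dual of $\mathbb{Z}^d$ is $\mathbb{T}^d=[0,1)^d$ with Lebesgue measure, and $\hat a(t)=\sum_ka_ke^{-2\pi ik\cdot t}$. Let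
\[
\sigma(t)=\int_0^1e^{-2\pi itu}\,du .
\]
The numbers $\sigma(t+l)$, $l\in\mathbb{Z}$, are the Fourier coefficients of the unimodular function $u\mapsto e^{-2\pi itu}$ on $[0,1]$, so Parseval's identity gives
\begin{equation}\label{eq:sigma}
\sum_{l\in\mathbb{Z}}|\sigma(t+l)|^2=1\qquad(t\in\mathbb{R}).
\end{equation}

\begin{lemma}\label{lem:transfer}
$L_G(T)\le L_{\mathbb{Z}}(T)\le L_{\mathbb{R}}(T)$ for every finite abelian group $G$.
\end{lemma}

\begin{proof}
(i) \emph{$L_{\mathbb{Z}}(T)\le L_{\mathbb{R}}(T)$.} Let $a\colon\mathbb{Z}\to E$ be finitely supported and $f=\sum_k\mathbf{1}_{[k,k+1)}\otimes a_k$. Then $\|f\|^2=\sum\|a_k\|^2$ and $\hat f(t)=\sigma(t)\hat a(t)$, where $\hat a$ is $1$-periodic. Splitting $\mathbb{R}$ into the intervals $[l,l+1)$ and using \eqref{eq:sigma},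
\[
\int_0^1\|T\hat a(t)\|^2dt=\sum_l\int_0^1|\sigma(t+l)|^2\|T\hat a(t)\|^2dt=\int_{\mathbb{R}}\|T\hat f(t)\|^2dt\le L_{\mathbb{R}}(T)^2\sum_k\|a_k\|^2 .
\]

(ii) \emph{$L_{\mathbb{Z}^d}(T)\le L_{\mathbb{Z}}(T)$.} We embed finite pieces of $\mathbb{Z}^d$ in $\mathbb{Z}$; on the dual side this is a closed curve that equidistributes in $\mathbb{T}^d$. For an integer $Q\ge2$ let $n_Q(k)=\sum_{i=1}^dk_iQ^{i-1}$. For fixed $k\ne0$ this is a nonzero polynomial in $Q$, so $n_Q(k)\ne0$ for all large $Q$. Let $a\colon\mathbb{Z}^d\to E$ be finitely supported and $h(t)=\|T\hat a(t)\|^2$, a continuous function on $\mathbb{T}^d$. For large $Q$ the additive map $n_Q$ is injective on the support of $a$. The function on $\mathbb{Z}$ with the value $a_k$ at $n_Q(k)$ has the same norm as $a$ and the transform $\hat a(t,Qt,\dots,Q^{d-1}t)$. Hence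
\[
\Lambda_Q(h):=\int_0^1h(t,Qt,\dots,Q^{d-1}t)\,dt\le L_{\mathbb{Z}}(T)^2\sum_k\|a_k\|^2 .
\]
For a character $e^{2\pi ik\cdot t}$ with $k\ne0$ we have $\Lambda_Q(e^{2\pi ik\cdot t})=\int_0^1e^{2\pi in_Q(k)t}dt=0$ for large $Q$, and $\Lambda_Q(1)=1$. The functionals $\Lambda_Q$ have norm $1$ on $C(\mathbb{T}^d)$, and trigonometric polynomials are dense, so $\Lambda_Q(h)\to\int_{\mathbb{T}^d}h$.

(iii) \emph{$L_G(T)\le L_{\mathbb{Z}^d}(T)$ for $G=\mathbb{Z}_{m_1}\times\cdots\times\mathbb{Z}_{m_d}$.} Every finite abelian group has this form. We repeat a function on $G$ periodically many times, which concentrates its transform on a finite subgroup of $\mathbb{T}^d$. View $a\colon G\to E$ as a function on the box $D=\prod_i\{0,\dots,m_i-1\}\subset\mathbb{Z}^d$, and let $h(t)=\|T\hat a(t)\|^2$ as before. For $R\ge1$ define $b$ on $\mathbb{Z}^d$ by $b(u+(m_1\rho_1,\dots,m_d\rho_d))=a(u)$ for $u\in D$ and $0\le\rho_i<R$, and $b=0$ elsewhere. Then $\|b\|^2=R^d\|a\|^2$ and $\hat b(t)=\hat a(t)\prod_i\sum_{\rho<R}e^{-2\pi i\rho m_it_i}$. With the Fej\'er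 kernel
\[
\mathcal{K}_R(\kappa)=\frac1R\Big|\sum_{\rho=0}^{R-1}e^{-2\pi i\rho\kappa}\Big|^2=\sum_{|l|<R}\Big(1-\frac{|l|}R\Big)e^{2\pi il\kappa}
\]
and the probability measure $d\nu_R(t)=\prod_i\mathcal{K}_R(m_it_i)\,dt$ on $\mathbb{T}^d$, division by $R^d$ gives $\int h\,d\nu_R\le L_{\mathbb{Z}^d}(T)^2\|a\|^2$. The integral of $e^{2\pi ik\cdot t}$ against $\nu_R$ is $0$ unless $m_i$ divides $k_i$ for all $i$, and in that case it is $\prod_i\max(0,1-|k_i|/(m_iR))\to1$. The limits $0$ and $1$ are the integrals of $e^{2\pi ik\cdot t}$ against the uniform probability measure $\nu$ on the points $(y_1/m_1,\dots,y_d/m_d)$, $y\in D$. By density of trigonometric polynomials, $\int h\,d\nu_R\to\int h\,d\nu$, that is,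
\[
\frac1{|G|}\sum_{y\in D}\Big\|\sum_{u\in D}Ta(u)\,e^{-2\pi i\sum_iu_iy_i/m_i}\Big\|^2\le L_{\mathbb{Z}^d}(T)^2\sum_{u}\|a(u)\|^2 .
\]
The characters of $G$ are the maps $u\mapsto e^{2\pi i\sum_iu_iy_i/m_i}$, so the left side is $\|(\mathfrak{F}_G\otimes T)a\|^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:line}]
By \eqref{eq:easy}, $\mathbf{L}_{\mathfrak{F}}(T)\le\gamma_2(T)$. Conversely let $L=\mathbf{L}_{\mathfrak{F}}(T)<\infty$. By Lemma~\ref{lem:transfer}, $L_{\mathbb{Z}_2^d}(T)\le L$ for all $d$. By Proposition~\ref{prop:key} with $G_*=\mathbb{Z}_2$, $\|U\otimes T\|\le L$ for all unitary matrices $U$. By Proposition~\ref{prop:criterion}, $\gamma_2(T)\le L$.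
\end{proof}

\section{Infinite locally compact abelian groups}\label{sec:lca}

By Propositions~\ref{prop:key} and~\ref{prop:criterion}, the inequality $\gamma_2(T)\le L_G(T)$ follows once $L_{G_*^d}(T)\le L_G(T)$ is known for some nontrivial finite $G_*$ and all $d$. By Lemma~\ref{lem:transfer} it is also enough to show $L_{\mathbb{R}}(T)\le L_G(T)$ or $L_{\mathbb{Z}}(T)\le L_G(T)$. We reduce to one of these situations by passing to subgroups and quotients.

We recall the standard facts of duality that are needed. For a closed subgroup $H$ of an LCA group $G$ let $H^\perp=\{\chi\in\widehat G:\chi|_H=1\}$. Composition with the quotient map identifies $\widehat{G/H}$ with $H^\perp$, and restriction of characters identifies $\widehat G/H^\perp$ with $\widehat H$, in both cases as topological groups. The dual of $\widehat G$ is $G$ (Pontryagin duality), and $H^{\perp\perp}=H$. The dual of a compact group is discrete and the dual of a discrete group is compact. A finite abelian group is isomorphic to its dual. An open subgroup is closed, and the restriction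 of a Haar measure to it is a Haar measure. Finally, if $N$ is a compact subgroup and $q\colon G\to G/N$ is the quotient map, then for each Haar measure on $G$ there is one on $G/N$ with
\begin{equation}\label{eq:weil}
\int_G\varphi\circ q=\int_{G/N}\varphi\qquad(\varphi\in L_1(G/N));
\end{equation}
this is Weil's formula with the Haar measure of total mass $1$ on $N$.

\begin{lemma}\label{lem:subquot}
Let $G$ be an LCA group.
\begin{enumerate}
\item[(a)] If $H$ is an open subgroup, then $L_H(T)\le L_G(T)$.
\item[(b)] If $N$ is a compact subgroup, then $L_{G/N}(T)\le L_G(T)$.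
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Give $H$ the restricted Haar measure. For $f\in L_1(H)\cap L_2(H)$ let $f^0$ be its extension by zero to $G$. Then $\mathfrak{F}_Gf^0=(\mathfrak{F}_Hf)\circ\varrho$, where $\varrho\colon\widehat G\to\widehat H$ is restriction. The kernel $H^\perp$ is the dual of the discrete group $G/H$, hence compact, so \eqref{eq:weil} holds for $\varrho$ with some Haar measure on $\widehat H$, which is $\kappa$ times the dual measure for a constant $\kappa>0$. Plancherel's theorem on $G$ and on $H$ gives $\|f\|^2=\|\mathfrak{F}_Gf^0\|^2=\kappa\|\mathfrak{F}_Hf\|^2=\kappa\|f\|^2$, so $\kappa=1$. For $f=\sum f_k\otimes x_k$ with such $f_k$, apply \eqref{eq:weil} to the integrable function $\varphi=\|\sum_k(\mathfrak{F}_Hf_k)(\cdot)\,Tx_k\|^2$. This gives $\|(\mathfrak{F}_H\otimes T)f\|=\|(\mathfrak{F}_G\otimes T)f^0\|\le L_G(T)\|f^0\|=L_G(T)\|f\|$.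

(b) Give $G/N$ the Haar measure of \eqref{eq:weil}. Let $a\in L_1(G/N)\cap L_2(G/N)$ and $f=a\circ q$. If $\chi\notin N^\perp$, choose $n\in N$ with $\chi(n)\ne1$. The substitution $u\mapsto u+n$ leaves $f$ invariant and gives $\hat f(\chi)=\overline{\chi(n)}\hat f(\chi)$, so $\hat f(\chi)=0$. If $\chi=\eta\circ q\in N^\perp$ with $\eta\in\widehat{G/N}$, then $\hat f(\chi)=\hat a(\eta)$ by \eqref{eq:weil}. The quotient $\widehat G/N^\perp=\widehat N$ is discrete, so $N^\perp$ is open, and the dual measure of $G$ restricts to a Haar measure on $N^\perp=\widehat{G/N}$. It is the dual measure of $G/N$, because $\|a\|=\|f\|=\|\hat f\|$ and the last norm is the norm of $\hat a$ for the restricted measure. Consequently, for $a=\sum a_k\otimes x_k$ with such $a_k$, we get $\|(\mathfrak{F}_{G/N}\otimes T)a\|=\|(\mathfrak{F}_G\otimes T)(a\circ q)\|\le L_G(T)\|a\circ q\|=L_G(T)\|a\|$.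
\end{proof}

\begin{lemma}\label{lem:cyclic}
\begin{enumerate}
\item[(a)] $L_{\mathbb{Z}_N}(T)\le L_{\mathbb{T}}(T)$ for every $N\ge1$.
\item[(b)] If $L_{\mathbb{Z}_N}(T)\le L$ for infinitely many $N$, then $L_{\mathbb{Z}}(T)\le L$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The dual of $\mathbb{T}=[0,1)$ with Lebesgue measure is $\mathbb{Z}$ with counting measure. For $a\colon\mathbb{Z}_N\to E$ let $f=\sqrt N\sum_{u=0}^{N-1}\mathbf{1}_{[u/N,(u+1)/N)}\otimes a(u)$, so that $\|f\|^2=\sum_u\|a(u)\|^2$. Since $\int_{u/N}^{(u+1)/N}e^{-2\pi ikt}dt=N^{-1}e^{-2\pi iku/N}\sigma(k/N)$, we get $\hat f(k)=\sigma(k/N)\,\alpha(k)$, where $\alpha(k)=N^{-1/2}\sum_ua(u)e^{-2\pi iku/N}$ is $N$-periodic and represents $\mathfrak{F}_{\mathbb{Z}_N}a$. Writing $k=y+lN$ with $0\le y<N$ and using \eqref{eq:sigma},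
\[
\sum_{y=0}^{N-1}\|T\alpha(y)\|^2=\sum_{y=0}^{N-1}\sum_{l\in\mathbb{Z}}|\sigma(y/N+l)|^2\,\|T\alpha(y)\|^2=\sum_{k\in\mathbb{Z}}\|T\hat f(k)\|^2\le L_{\mathbb{T}}(T)^2\sum_u\|a(u)\|^2 .
\]

(b) Let $a\colon\mathbb{Z}\to E$ be finitely supported. For large $N$ reduction modulo $N$ is injective on the support, and $a$ becomes a function of the same norm on $\mathbb{Z}_N$. For the large $N$ in the given set this yields $\frac1N\sum_{y=0}^{N-1}\|T\hat a(y/N)\|^2\le L^2\sum_k\|a_k\|^2$. The left sides are Riemann sums of a continuous function and converge to $\int_0^1\|T\hat a(t)\|^2dt$.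
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lca}]
By \eqref{eq:easy}, $L_G(T)\le\gamma_2(T)$. Let $L=L_G(T)<\infty$; we show $\gamma_2(T)\le L$. By the structure theorem \cite[Thm.~24.30]{HR}, $G$ is topologically isomorphic to $\mathbb{R}^n\times G'$, where $G'$ has a compact open subgroup.

\emph{The case $n\ge1$.} Write $G=\mathbb{R}\times G''$ with a product Haar measure; the dual measure on $\widehat G=\mathbb{R}\times\widehat{G''}$ is the product of the dual measures. Fix a scalar unit vector $h\in L_2(G'')$. For $f\in L_2(\mathbb{R})\otimes E$ the function $(t,u)\mapsto h(u)f(t)$ has the norm of $f$. Its image under $\mathfrak{F}_G\otimes T$ is the product of the scalar unit vector $\mathfrak{F}_{G''}h$ with $(\mathfrak{F}\otimes T)f$, and so has the norm of $(\mathfrak{F}\otimes T)f$. Hence $L_{\mathbb{R}}(T)\le L$.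

\emph{The case $n=0$: reduction to a discrete group.} Let $K$ be a compact open subgroup of $G$. Lemma~\ref{lem:subquot} gives $L_K(T)\le L$ and $L_{G/K}(T)\le L$. Since $G$ is infinite, the compact group $K$ or the discrete group $G/K$ is infinite. So we may assume that $G$ is infinite and either discrete or compact. Let $\Gamma=G$ in the discrete case and $\Gamma=\widehat G$ in the compact case. Then $\Gamma$ is a discrete group, and it is infinite, since in the compact case $G=\widehat\Gamma$. Let $\Delta$ be a subgroup of $\Gamma$. In the discrete case $\Delta$ is open in $G$, so $L_\Delta(T)\le L$. In the compact case $N=\Delta^\perp$ is a closed, hence compact, subgroup of $G$, and the dual of $G/N$ is $N^\perp=\Delta$. So $G/N\cong\widehat\Delta$ and $L_{\widehat\Delta}(T)\le L$. In both cases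
\begin{equation}\label{eq:finitesub}
L_\Delta(T)\le L\qquad\text{for every finite subgroup }\Delta\text{ of }\Gamma .
\end{equation}
There are three possibilities.

\emph{1. $\Gamma$ has an element of infinite order.} It generates $\Delta\cong\mathbb{Z}$. In the discrete case $L_{\mathbb{Z}}(T)\le L$. In the compact case $L_{\mathbb{T}}(T)\le L$, and parts (a) and (b) of Lemma~\ref{lem:cyclic} give $L_{\mathbb{Z}}(T)\le L$.

\emph{2. All elements have finite order, and the orders are unbounded.} Then $\Gamma$ contains $\mathbb{Z}_N$ for infinitely many $N$, and \eqref{eq:finitesub} with Lemma~\ref{lem:cyclic}(b) gives $L_{\mathbb{Z}}(T)\le L$.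

\emph{3. The orders are bounded.} Put $\Gamma[k]=\{u\in\Gamma:ku=0\}$, so that $\Gamma=\Gamma[e]$ for some $e\ge1$. For a prime $p$ the homomorphism $u\mapsto ku$ maps $\Gamma[pk]$ into $\Gamma[p]$ and has kernel $\Gamma[k]$, so $|\Gamma[pk]|\le|\Gamma[k]|\,|\Gamma[p]|$. If every $\Gamma[p]$ were finite, induction on the number of prime factors, starting from $\Gamma[1]=\{0\}$, would make $\Gamma[e]$ finite. So some $\Gamma[p]$ is an infinite vector space over the field with $p$ elements. It has infinite dimension and contains $\mathbb{Z}_p^d$ for every $d$. By \eqref{eq:finitesub}, $L_{\mathbb{Z}_p^d}(T)\le L$ for all $d$. This is the case for which Proposition~\ref{prop:key} was stated with a general group: it applies with $G_*=\mathbb{Z}_p$.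

In every case one of the sufficient conditions named at the beginning of this section holds, and $\gamma_2(T)\le L$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HR}
Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\bibitem{TN}
\emph{Tensor Norms and Operator Ideals}, \texttt{https://github.com/JackieXie168/documents}.

\end{thebibliography}
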